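# Tubes around totally real tori: smooth isotopy does not give strictly pseudoconvex isotopy

Throughout, $n\ge 2$ is an integer, $J$ denotes a complex structure (multiplication by $i$ on $\mathbb C^n$), and $\Omega=dz_1\wedge\dots\wedge dz_n$.

## 1. Tori in $\mathbb C^n$ swept out by curves in $\mathbb C\times\mathbb R$

We start with a machine that turns a closed curve in 3-space into an $n$-torus in $\mathbb C^n$. Put
$$B'=\{(w,h)\in\mathbb C\times\mathbb R:\ |w-1|<1,\ |h|<1\},\qquad K=\Big\{\theta\in(\mathbb R/2\pi)^n:\ \sum_j\theta_j=0\Big\}\cong T^{n-1}.$$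
On $B'$ we have $w\neq0$, so $a=\big(\tfrac12(h+\sqrt{h^2+4|w|^2})\big)^{1/2}$ is positive and smooth. It satisfies $a^4-ha^2-|w|^2=0$, that is, $a^2-|w|^2/a^2=h$. Define
$$\Phi:K\times B'\to\mathbb C^n,\qquad \Phi(\theta,w,h)=\big(ae^{i\theta_1},\ (w/a)e^{i\theta_2},\ e^{i\theta_3},\dots,e^{i\theta_n}\big).$$

From $z=\Phi(\theta,w,h)$ we recover $w=\prod_jz_j$ and $h=|z_1|^2-|z_2|^2$, then $a$, then $e^{i\theta_1}=z_1/a$, $e^{i\theta_2}=az_2/w$ and $e^{i\theta_j}=z_j$ for $j\ge3$. These formulas are smooth in $z$ near the image, so $\Phi$ is an embedding. Since $|w|<2$ and $|h|<1$, both $|z_1|^2=\tfrac12(h+\sqrt{h^2+4|w|^2})$ and $|z_2|^2=a^2-h=\tfrac12(-h+\sqrt{h^2+4|w|^2})$ are less than $\tfrac12(1+\sqrt{17})<3$. Hence $|z|^2<6+(n-2)=n+4$ on the image.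

For an embedded closed curve $c(s)=(w(s),h(s))$ in $B'$ let $T_c=\Phi(K\times c)$. This is an embedded $n$-torus. When $n=2$ it is $\{(ae^{i\theta},(w/a)e^{-i\theta})\}$: over each point of the curve sits the circle on which $z_1z_2=w$ and $|z_1|^2-|z_2|^2=h$.

**Definition (totally real, phase class).** An $n$-dimensional submanifold $T\subset\mathbb C^n$ is *totally real* if $T_xT\cap i\,T_xT=0$ for all $x\in T$; equivalently, a real basis $e_1,\dots,e_n$ of $T_xT$ is a complex basis of $\mathbb C^n$; equivalently, $\Omega(e_1,\dots,e_n)\ne0$. If $T$ is also connected and oriented, then two oriented frames differ by a matrix of positive determinant, so the phase of $\Omega(e_1,\dots,e_n)$ is a well-defined map $T\to S^1$. Its class is the *phase class* $m(T)\in H^1(T;\mathbb Z)$. Reversing the orientation multiplies the map by $-1$ and does not change the class.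

Example: on the product torus $\{|z_j|=1\ \forall j\}$ we have $\Omega(\partial_{\theta_1},\dots,\partial_{\theta_n})=\prod_j iz_j$. So $m$ takes the value $1$ on each coordinate circle.

**Computation of the phase of $T_c$.** Let $\xi^1,\dots,\xi^{n-1}$ be a basis of $\{\xi\in\mathbb R^n:\sum\xi_j=0\}$. The $K$-directions are tangent to the vectors $\xi z=(i\xi_jz_j)_j$. Taking the factor $z_j$ out of the $j$-th column and $i$ out of the first $n-1$ rows, we get
$$\Omega(\xi^1z,\dots,\xi^{n-1}z,\partial_s\Phi)=i^{n-1}\prod_jz_j\cdot\det\big[\xi^1;\dots;\xi^{n-1};(\partial_sz_j/z_j)_j\big].$$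
As a function of its last row $v\in\mathbb C^n$, the determinant is $\mathbb C$-linear and vanishes on the complex span of the $\xi^k$, which is $\{\sum v_j=0\}$. So it equals $C\sum_jv_j$. Here $C$ is real (insert $v=(1,0,\dots,0)$) and nonzero (this vector completes the $\xi^k$ to a basis). Now $\sum_j\partial_sz_j/z_j=w'/w$ because $\prod z_j=w$. Therefore
$$\Omega(\xi^1z,\dots,\xi^{n-1}z,\partial_s\Phi)=i^{n-1}\,C\,w'(s).\tag{1}$$

So $T_c$ is totally real if and only if the plane curve $w$ is immersed. In that case $m(T_c)$ is $0$ on $H_1(K)$, and on the loop $s\mapsto\Phi(0,c(s))$ it is the rotation number of $w$, that is, the degree of $w'/|w'|$. These classes generate $H_1(T_c)=H_1(K)\oplus\mathbb Z$, so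
$$m(T_c)=(\text{rotation number of }w)\cdot(\text{primitive class}).$$
The height $h$ makes the torus embedded but does not enter the phase. This gap between the knot type of $c$ and the rotation number of its shadow $w$ is what we will use.

**The curves.** With $s\in\mathbb R/2\pi$ put
$$c_0:\ w=1+\tfrac14\cos s\,(1+i\sin s),\quad h=\tfrac14\sin s;\qquad c_r:\ w=1+\tfrac14(2+\cos s)e^{irs},\quad h=\tfrac14\sin s\quad(r\ge1).$$
The shadow of $c_0$ is a figure eight; that of $c_1$ is a simple closed curve.

For $c_0$ we have $4w'=-\sin s+i\cos2s$. This never vanishes, since $\sin s=0$ forces $\cos2s=1$. It meets the positive real axis exactly when $\cos2s=0$ and $\sin s<0$, that is, at $s=-\pi/4$ and $s=-3\pi/4$. There the derivative $-2\sin2s$ of the imaginary part is $+2$ and $-2$ respectively. The crossings are in opposite directions, so the rotation number is $0$.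

For $r\ge1$ we have $4w'=e^{irs}\big(-\sin s+ir(2+\cos s)\big)$. The bracket has positive imaginary part, so it contributes no winding and the rotation number is $r$.

**Lemma 1.** All $c_r$, $r\ge0$, are embedded, and any two of them are isotopic in $B'$ as embedded curves.

*Proof.* Consider curves of the form
$$4(w-1)=u(s)+v(s)\cos s,\qquad 4h=\sin s,\qquad(\ast)$$
where $u,v:\mathbb R/2\pi\to\mathbb C$ are smooth and invariant under $s\mapsto\pi-s$, and $v$ has no zeros. So $u$ is the midpoint of the two points at a given height, and $v\cos s$ is half their difference.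

Every such curve is embedded. Two different parameters with the same height are $s$ and $\pi-s$ with $\cos s\ne0$, and the values of $4(w-1)$ there differ by $2v(s)\cos s\ne0$. The curve is immersed where $\cos s\neq0$ because $h'\ne0$. At $s=\pm\pi/2$, which are fixed by the reflection, invariance gives $u'=v'=0$, so $4w'=-v\sin s\neq0$.

Any two such curves are isotopic. Reflection invariance shows that the degree of $v:\mathbb R/2\pi\to\mathbb C^*$ equals its own negative, so it is $0$ and $v=e^{\ell}$ with $\ell$ smooth. The function $\ell(\pi-s)-\ell(s)$ is a constant in $2\pi i\mathbb Z$ that vanishes at $s=\pi/2$, so $\ell$ is invariant. The pairs $(tu,e^{t\ell})$, $t\in[0,1]$, give an isotopy through curves of the form $(\ast)$ from the round circle $u=0$, $v=1$.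

The $c_r$ have this form. For $c_0$ take $u=0$, $v=1+i\sin s$. For $r\ge1$ write $f(s)=(2+\cos s)e^{irs}$ and let $u(s)=\tfrac12(f(s)+f(\pi-s))$, $d(s)=\tfrac12(f(s)-f(\pi-s))$. If $\cos s\ne0$, then $|f(s)|=2+\cos s\neq2-\cos s=|f(\pi-s)|$, so $d(s)\ne0$. At $s=\pm\pi/2$ we have $d=0$ and $u'=0$, so $d'=f'=4w'\neq0$. Hence $v=d/\cos s$ is smooth, has no zeros, and is invariant because both $d$ and $\cos s$ change sign under $s\mapsto\pi-s$.

So far the isotopies run in $\mathbb C\times\mathbb R$. All $c_r$ lie in $\{|w-1|\le\frac45,\ |h|\le\frac12\}$. Choose an increasing diffeomorphism $[0,\infty)\to[0,1)$ that is the identity on $[0,\frac45]$, and an odd diffeomorphism $\mathbb R\to(-1,1)$ that is the identity on $[-\frac12,\frac12]$. Used on $|w-1|$ and on $h$, they give a diffeomorphism $\mathbb C\times\mathbb R\to B'$ that fixes all $c_r$. Apply it to the isotopies. $\square$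

Put $T_r=T_{c_r}$. We have found totally real $n$-tori with
$$m(T_r)=r\cdot(\text{primitive class}),\qquad r=0,1,2,\dots,$$
and an isotopy $c_t$ in $B'$ gives an isotopy $T_{c_t}$ of embedded tori in $\{|z|^2<n+4\}$. So all $T_r$ are smoothly isotopic there. Boundaries of thin tubes around these tori will answer a question about strictly pseudoconvex hypersurfaces: the tubes are smoothly isotopic, and the number $r$ will keep them apart.

## 2. Two isotopy relations for strictly pseudoconvex boundaries

Let $V\subset\mathbb C^\ell$ be a complex affine variety of pure dimension $n\ge2$, and put $V_{reg}=V\setminus\operatorname{sing}(V)$, an $n$-dimensional complex manifold. Let $M\subset V_{reg}$ be a compact smooth real hypersurface.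

**Definition (bounding, spc).** $M$ *bounds a compact domain* if $M=\partial D$ for a relatively compact domain $D\subset V$. Only $M$ has to avoid $\operatorname{sing}(V)$; $D$ may contain singular points. Such an $M$ is *strictly pseudoconvex* (spc) if near $M$ one has $D=\{\rho<0\}$ with $\rho$ smooth, $d\rho\ne0$ on $M$, and complex Hessian of $\rho$ positive definite on $T^{1,0}M$.

The example to keep in mind is the unit sphere in $\mathbb C^n$ with $\rho=|z|^2-1$. Positivity on $T^{1,0}M$ does not depend on the choice of defining function: replacing $\rho$ by $g\rho$, $g>0$, multiplies the form on $T^{1,0}M$ by $g$.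

**Definition (two relations).** $M_1,M_2$ are *smoothly isotopic* in $V_{reg}$ if there is a smooth family of embeddings $F_t:M_1\to V_{reg}$, $t\in[0,1]$, with $F_0$ the inclusion and $F_1(M_1)=M_2$. They are in the *same spc isotopy class* if there is such an isotopy for which every $M_t=F_t(M_1)$ is an spc hypersurface bounding a compact domain $D_t\subset V$.

The question, posed in "Deformations of Singularities, Complex Manifolds and CR-Structures", is this: if $M_1,M_2$ are spc, bound compact domains and are smoothly isotopic in $V_{reg}$, are they in the same spc isotopy class?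

Two easy cases say yes. First drop the assumption $n\ge2$ and take $V=\mathbb C$. A real curve has $T^{1,0}M=0$, so the Levi condition is empty. A smooth isotopy extends to compactly supported diffeomorphisms $H_t$ of $\mathbb C$, the curve $M_t$ bounds $H_t(D)$, and any smooth isotopy is an spc isotopy. Second, let $D_0,D_1\subset\mathbb C^n$ be bounded domains whose boundaries are smooth with positive definite second fundamental form. Translate so that both contain $0$, and let $p_i$ be the gauge of $D_i$, so $D_i=\{p_i<1\}$. Off $0$ we have $\operatorname{Hess}(p_i^2)=2(dp_i\otimes dp_i+p_i\operatorname{Hess}p_i)$. The form $\operatorname{Hess}p_i$ is positive on $\ker dp_i$ and has the radial vector $x$ in its kernel, while $dp_i(x)=p_i>0$. So $\operatorname{Hess}(p_i^2)>0$ off $0$. The domains $\{(1-t)p_0^2+tp_1^2<1\}$ therefore have boundaries with a defining function of positive real Hessian, hence positive Levi form. These boundaries are radial graphs over the unit sphere and give an spc isotopy.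

In general the answer is no. The statements use tubes, which we make next.

## 3. Tubes around totally real submanifolds, and the theorems

**Conventions.** $d^c\varphi=d\varphi\circ J$. In flat coordinates,
$$-dd^c\varphi(v,Jv)=\operatorname{Hess}\varphi(v,v)+\operatorname{Hess}\varphi(Jv,Jv).\tag{2}$$
(Check for $\varphi=|z|^2$ on $\mathbb C$: $d^c\varphi=2y\,dx-2x\,dy$, so $-dd^c\varphi=4\,dx\wedge dy$, and both sides are $4$ on $v=\partial_x$.) A smooth $\varphi$ is *strictly plurisubharmonic* (psh) if $-dd^c\varphi(v,Jv)>0$ for all $v\ne0$.

**Lemma 2.** Let $T\subset\mathbb C^n$ be a compact connected totally real $n$-dimensional submanifold and $\psi=\operatorname{dist}(\cdot,T)^2$. Near $T$, $\psi$ is smooth and strictly psh with critical set exactly $T$. For small $\varepsilon>0$ the set $\{\psi<\varepsilon^2\}$ is a connected relatively compact tube with spc boundary, and different small $\varepsilon$ give spc isotopic boundaries.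

*Proof.* Along $T$ the Hessian of $\psi$ is $2|v^\perp|^2$, where $v^\perp$ is the component normal to $T$. By (2), $-dd^c\psi(v,iv)=2|v^\perp|^2+2|(iv)^\perp|^2$ along $T$. This is positive for $v\neq0$, because $v$ and $iv$ are not both tangent to $T$. Positivity is an open condition and $T$ is compact, so $\psi$ is strictly psh near $T$. On a tubular neighborhood the derivative of $\psi$ along the outward radial field (scaling in the normal fibers) is $2\psi$, so there are no critical points off $T$. Thus $\psi-\varepsilon^2$ is a strictly psh defining function with nonzero differential on the boundary, and varying $\varepsilon$ gives an spc isotopy by scaling in the normal fibers. $\square$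

Put $\psi_r=\operatorname{dist}(\cdot,T_r)^2$, and for $\varepsilon_r\in(0,1)$ small let $D_r=\{\psi_r<\varepsilon_r^2\}$, $M_r=\partial D_r$, with $\psi_r$ strictly psh near $\bar D_r$ and critical set $T_r$ there. Let $B\subset\mathbb C^n$ be the open ball of radius $\sqrt{n+4}+2$ about $0$. All $\bar D_r$ lie in $B$.

**The $M_r$ are pairwise smoothly isotopic inside $B$.** Let $T_{c_t}$ be one of the isotopies of Section 1. Consider the family of normal bundles of the $T_{c_t}$, a bundle over $T^n\times[0,1]$, and the map $(t,x,v)\mapsto(t,x+v)$ from it to $[0,1]\times\mathbb C^n$. It is a local diffeomorphism along the compact zero section and injective on it. Hence it is an embedding on vectors of length $<\varepsilon_*$ for some uniform $\varepsilon_*\in(0,1)$. For $\varepsilon<\varepsilon_*$ the set $\{\operatorname{dist}(\cdot,T_{c_t})=\varepsilon\}$ is the image of the $\varepsilon$-sphere normal bundle: a point at distance $\varepsilon$ is $x+v$ with $x$ nearest and $v$ normal; conversely, a point $x+v$ with $|v|=\varepsilon$ has a nearest representation $x'+v'$ with $|v'|\le\varepsilon$, and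 injectivity forces it to be $x+v$. Parallel transport in $t$ for a metric connection identifies these sphere bundles for all $t$, so the sets form a smooth isotopy of hypersurfaces. Combined with the shrinking of tubes in Lemma 2, this joins any two $M_r$. Everything stays within distance $1$ of $\{|z|^2<n+4\}$, hence in $B$.

**Theorem A.** Let $n\ge2$ and $V=\mathbb C^n$. The $M_r$, $r\ge0$, are strictly pseudoconvex, bound compact domains and are pairwise smoothly isotopic, but $M_r$ and $M_{r'}$ are in different spc isotopy classes whenever $r\ne r'$.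

**Theorem B.** Let $V$ be an affine variety of pure dimension $n\ge2$, and let $\chi:B\to V_{reg}$ be a biholomorphism onto an open subset (a coordinate ball). Let $X$ be the component of $V_{reg}$ containing $\chi(B)$, and let $c_1(TX)(\pi_2(X))=N\mathbb Z$, $N\ge0$. The $\chi(M_r)$ are spc, bound compact domains and are pairwise smoothly isotopic. If $\chi(M_r),\chi(M_{r'})$ are in the same spc isotopy class in $V$, then $\gcd(r,N)=\gcd(r',N)$, with $\gcd(r,0)=r$. Hence the answer to the question is negative for $V$ if $N\ne1$ (take $r=0$, $r'=1$). If $N=0$, there are infinitely many spc classes inside one smooth isotopy class.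

**Theorem C.** If $3\mid n$, the answer is negative for every affine variety $V$ of pure dimension $n$.

Theorem A is Theorem B for $V=\mathbb C^n$ and $\chi$ the inclusion, where $\pi_2=0$ and $N=0$. Another example of $N$: if $V=\{f=0\}\subset\mathbb C^{n+1}$ with $f$ reduced, then $df\ne0$ on $V_{reg}$, and the form $\eta$ on $V_{reg}$ determined by $df\wedge\eta=dx_1\wedge\dots\wedge dx_{n+1}$ is a nowhere zero holomorphic $n$-form there. So $c_1(TV_{reg})=0$ and $N=0$. For varieties with $N=1$ for all components of $V_{reg}$ and $3\nmid n$, nothing is claimed.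

The positive assertions of Theorem B are now proved, since $\chi$ is biholomorphic and $\chi(M_r)$ bounds $\chi(D_r)$. Theorems A and B use one deep published result:

**(Vi)** (Viterbo, Invent. Math. 100 (1990)) On every embedded Lagrangian torus $T^n\subset(\mathbb C^n,\omega_{std})$ there is a loop $\gamma$ with Maslov number $1\le\mu(\gamma)\le n+1$.

Here $\omega_{std}=\sum dx_j\wedge dy_j$, and the Maslov number of $\gamma$ is the degree along $\gamma$ of the phase of $\Omega(e_1,\dots,e_n)^2$ on tangent frames. So for an orientable Lagrangian the Maslov class is twice the phase class.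

## 4. Where the direct arguments stop

**Following the tori.** To join $M_r$ to $M_{r'}$ through spc hypersurfaces one would first use tubes around $T_{c_t}$ with each $T_{c_t}$ totally real. By (1) this would be a regular homotopy of the plane curves $w_t$, and a regular homotopy preserves the rotation number (up to sign if the curve is reversed). So for $r\ne r'$ some $T_{c_t}$ fails to be totally real. At such a point there is $v\ne0$ with $v$ and $iv$ both tangent, and the Levi form $2|v^\perp|^2+2|(iv)^\perp|^2$ of the squared distance vanishes on it. This rules out one family of isotopies. It says nothing about a general spc isotopy, whose intermediate domains $D_t$ need not be tubes around any torus.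

**Using homotopy invariants of the domain.** One might hope that the homotopy class of the pair $(J,\Omega)$ on the domain separates $D_r$ from $D_{r'}$. It cannot. A smooth isotopy of domains given by diffeomorphisms $G_t:\bar D_r\to\bar D_t$ already provides a path $(G_t^*J,G_t^*\Omega)$. The torus $G_1^{-1}(T_{r'})\subset D_r$ is totally real for $G_1^*J$, but nothing makes it totally real for $J$.

So strict pseudoconvexity has to enter through something more rigid than $J$. Strictly psh functions give symplectic forms for which totally real cores are Lagrangian. Along an spc isotopy these forms vary through exact forms with convex boundary, and Moser's method makes them equal after completion. Hence an spc isotopy, and not a mere smooth isotopy, carries $T_{r'}$ to a torus that is Lagrangian for the symplectic form of $D_r$. The Liouville flow then squeezes it into a small neighborhood of $T_r$, which is a piece of $T^*T^n$. There (Vi) forces its phase relative to $T_r$ to vanish.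

## 5. Strictly psh functions and their Liouville fields

For strictly psh $\varphi$ put $\lambda_\varphi=-d^c\varphi$ and $\omega_\varphi=d\lambda_\varphi$. This is a symplectic form with $\omega_\varphi(v,Jv)>0$ for $v\ne0$, and it is $J$-invariant because $dd^c\varphi$ is of type $(1,1)$. So $J$ is $\omega_\varphi$-compatible. The *Liouville field* $X_\varphi$ is defined by $\iota_{X_\varphi}\omega_\varphi=\lambda_\varphi$. It satisfies $\lambda_\varphi(X_\varphi)=0$ and $L_{X_\varphi}\lambda_\varphi=\iota_{X_\varphi}\omega_\varphi+d(\lambda_\varphi(X_\varphi))=\lambda_\varphi$, so its flow multiplies $\omega_\varphi$ by $e^s$. Moreover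
$$d\varphi(X_\varphi)=\lambda_\varphi(JX_\varphi)=\omega_\varphi(X_\varphi,JX_\varphi),\qquad\text{which is }>0\text{ wherever }d\varphi\ne0.\tag{3}$$
Indeed $\lambda_\varphi(JX)=-d\varphi(JJX)=d\varphi(X)$, and $X_\varphi=0$ only where $\lambda_\varphi=0$, that is, where $d\varphi=0$.

Two examples. For $\varphi=|z|^2$: $\lambda_\varphi=2\sum(x_jdy_j-y_jdx_j)$, $\omega_\varphi=4\omega_{std}$, $X_\varphi=\tfrac12z$. For $\varphi=\sum y_j^2$, the squared distance to $\mathbb R^n$: $\lambda_\varphi=-2\sum y_jdx_j$, $\omega_\varphi=2\omega_{std}$, $X_\varphi=\sum y_j\partial_{y_j}$. The backward flow contracts onto $\mathbb R^n$, which is Lagrangian. The second example is the model for our tubes: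

**The core is Lagrangian.** For $T$ and $\psi$ as in Lemma 2, $d\psi=0$ along $T$, so $\lambda_\psi$ vanishes at points of $T$. Hence $\omega_\psi|_T=d(\lambda_\psi|_T)=0$ and $T$ is $\omega_\psi$-Lagrangian.

## 6. The phase class of a Lagrangian

**Definition.** Let $(Y^{2n},\omega)$ be symplectic, $J$ a compatible almost complex structure, and $\Theta$ a nowhere zero section of $\Lambda^n_{\mathbb C}(TY,J)^*$. A Lagrangian $Q$ is totally real for $J$, since $v,Jv\in TQ$ gives $\omega(v,Jv)=0$ and so $v=0$. For a connected orientable Lagrangian $Q$ the phase of $\Theta(e_1,\dots,e_n)\in\mathbb C^*$ on oriented tangent frames defines $m_\Theta(Q)\in H^1(Q;\mathbb Z)$, independent of the orientation.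

The class is natural under diffeomorphisms. It does not change when $(\omega,J,\Theta,Q)$ is deformed continuously, because the phase maps are then homotopic. And $m_{g\Theta}(Q)=m_\Theta(Q)+[g]|_Q$ for $g:Y\to\mathbb C^*$, where $[g]\in H^1(Y;\mathbb Z)$ is the class of $g/|g|$. With $Y$ a neighborhood of $T_r$, $\omega=\omega_{\psi_r}$, $J=i$ and $\Theta=\Omega$ we get back $m_\Omega(T_r)=m(T_r)$.

**Change of data.** For two choices $(J,\Theta)$, $(J',\Theta')$ on the same $(Y,\omega)$ there is $\alpha\in H^1(Y;\mathbb Z)$ with
$$m_\Theta(Q)-m_{\Theta'}(Q)=\alpha|_Q\qquad\text{for all }Q.\tag{4}$$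
To see this, join $J$ to $J'$ by a path $J_s$ of compatible structures, which exists because the space of compatible structures is contractible. The bundles $\Lambda^n_{\mathbb C}(TY,J_s)^*$ form a line bundle over $Y\times[0,1]$. It is isomorphic to the pullback of its restriction to $s=0$, so $\Theta$ extends to a nowhere zero section. At $s=1$ this section is $g\Theta'$. By invariance, $m_\Theta(Q)=m_{g\Theta'}(Q)=m_{\Theta'}(Q)+[g]|_Q$, so $\alpha=[g]$ works for every $Q$.

**The normalized class on $T^*T^n$.** Let $Y$ be $T^*T^n$, or an open neighborhood of the zero section whose inclusion into $T^*T^n$ is a homotopy equivalence, with $\omega=\sum dp_j\wedge d\theta_j$ and projection $\pi$ to $T^n$. Let $m_{can}(Q)$ be $m_\Theta(Q)$ for any $(J,\Theta)$ with $m_\Theta(\text{zero section})=0$. An example is $J\partial_{p_j}=\partial_{\theta_j}$, $\Theta_{can}=\bigwedge_j(dp_j+i\,d\theta_j)$, for which $\Theta_{can}(\partial_{\theta_1},\dots,\partial_{\theta_n})=i^n$ is constant. The choice does not matter: the class $\alpha$ of (4) for two such choices vanishes on the zero section, which is homotopy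 equivalent to $Y$, so $\alpha=0$. For arbitrary $(J,\Theta)$ compare with $\Theta_{can}$: the class $\alpha$ restricts to $m_\Theta(\text{zero section})$, hence is its pullback under $\pi$, and
$$m_\Theta(Q)=m_{can}(Q)+(\pi|_Q)^*m_\Theta(\text{zero section}).\tag{5}$$

## 7. Lagrangian tori in $T^*T^n$ have no phase

**Lemma 3.** Let $n\ge2$ and let $Q\subset T^*T^n$ be an embedded Lagrangian torus such that $\pi|_Q$ induces an isomorphism on $H_1$. Then $m_{can}(Q)=0$.

Before the proof, here is a check that "Lagrangian" cannot be weakened to "totally real". In $T^*T^2$ with $J$ and $\Theta_{can}$ as above, put $w=e^{p_2+i\theta_2}\in\mathbb C^*$, so that $dw/w=dp_2+i\,d\theta_2$. Consider the torus $\{\theta_1\in\mathbb R/2\pi,\ p_1=\sin s,\ w=e^{is}+e^{2is}-1\}$.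

- It is well defined in $T^*T^2$ and $w$ winds once around $0$: $\zeta^2+\zeta-1$ has roots $(-1\pm\sqrt5)/2$, exactly one inside the unit circle and none on it. So $\pi$ is an isomorphism on $H_1$.
- It is embedded: $w(s)=w(s')$ with $e^{is}\neq e^{is'}$ means $e^{is}+e^{is'}=-1$, so $s=-s'=\pm2\pi/3$, and $\sin s$ separates these two points.
- Its phase is $\Theta_{can}(\partial_{\theta_1},\partial_s)=i\,w'/w$. Since $w'=ie^{is}(1+2e^{is})\ne0$, the torus is totally real. The rotation number of $w$ is $2$, so the phase on the $s$-loop is $2-1=1\ne0$.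

This torus is not Lagrangian: $\omega(\partial_{\theta_1},\partial_s)=-\cos s$.

*Proof of Lemma 3.* The strategy is to embed a large part of $T^*T^n$ symplectically into $\mathbb C^n$, with coordinates chosen so that a nonzero phase would produce a Lagrangian torus violating (Vi).

**Step 1: choose a basis.** Let $\Lambda=H_1(T^n)$. As $\pi|_Q$ is an isomorphism on $H_1$, write $m_{can}(Q)=(\pi|_Q)^*\nu$ with $\nu\in\operatorname{Hom}(\Lambda,\mathbb Z)$, and suppose $\nu\neq0$. Then $\nu=c\,e_1^*$ with $c\ge1$ for a suitable basis $e_1,\dots,e_n$ of $\Lambda$. Choose an integer $b\equiv1\pmod c$ with $2b>n+1$ and put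
$$\sigma=-c\,e_1^*+b\,e_2^*,$$
which uses $n\ge2$. Since $\gcd(c,b)=1$, $\sigma$ is primitive. So there is a basis $g_1,\dots,g_n$ of $\Lambda$ with $\sigma(g_1)=1$ and $\sigma(g_i)=0$ for $i\ge2$. Then $f_1=g_1$, $f_i=g_1+g_i$ $(i\ge2)$ is a basis with $\sigma(f_i)=1$ for all $i$, that is, $\sigma=\sum_if_i^*$.

**Step 2: embed into $\mathbb C^n$.** Let $(\theta_j,p_j)$ be the linear canonical coordinates on $T^*T^n$ adapted to $f_1,\dots,f_n$, so that $f_j$ is the loop in which $\theta_j$ runs once around. For $C$ large, $Q\subset Y=\{p_j>-C\ \forall j\}$ and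
$$E:Y\to\mathbb C^n,\qquad E(\theta,p)=\big(\sqrt{2(p_j+C)}\,e^{i\theta_j}\big)_j$$
is a symplectic embedding into $(\mathbb C^n,\omega_{std})$, because $\varrho\,d\varrho\wedge d\theta=dp\wedge d\theta$ for $\varrho^2=2(p+C)$. On the zero section, $E^*\Omega(\partial_{\theta_1},\dots,\partial_{\theta_n})=\prod_jiz_j$, whose phase class is $\sum_jf_j^*=\sigma$.

**Step 3: read off the Maslov class.** Apply (5) on $Y$ with the data $E^*(i,\Omega)$. The class $m_\Omega(E(Q))$ corresponds under $E$ to
$$(\pi|_Q)^*\nu+(\pi|_Q)^*\sigma=(\pi|_Q)^*(\nu+\sigma)=b\,(\pi|_Q)^*e_2^*.$$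
So the Maslov class $2m_\Omega(E(Q))$ is divisible by $2b>n+1$, and no loop on the Lagrangian torus $E(Q)$ has Maslov number between $1$ and $n+1$. This contradicts (Vi). $\square$

## 8. Carrying a Lagrangian across an spc isotopy

**Lemma 4.** Let $M\subset V_{reg}$ be a compact hypersurface. There is at most one relatively compact domain $D\subset V$ with $\partial D=M$.

*Proof.* Let $D\ne D'$ be two such domains. Each is connected, open, and closed in $V\setminus M$, so both are components of $V\setminus M$, and they are disjoint. Near a point of $M$ the set $V\setminus M$ has two connected local sides. Each of $D,D'$ accumulates at the point, hence meets a side, hence contains it. Being disjoint, each contains exactly one side. So $D\cup M\cup D'$ is open in $V$, and it is compact as the union of $\bar D$ and $\bar D'$. It is therefore a compact analytic subset of $\mathbb C^\ell$, hence finite. This contradicts $\dim V=n>0$. $\square$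

**Proposition 5.** Let $D_0,D_1\subset V$ be domains with compact closures in $V_{reg}$. Let $\varphi_i$ be smooth strictly psh near $\bar D_i$, with $D_i=\{\varphi_i<0\}$ there and $d\varphi_i\ne0$ on $M_i=\partial D_i$. Suppose $M_0,M_1$ are joined by an spc isotopy. Put $W=\bar D_0$ and $\hat W=W\cup[0,\infty)\times\partial W$. There are a one-form $\hat\lambda_0$ on $\hat W$ extending $\lambda_{\varphi_0}$, with $\hat\omega_0=d\hat\lambda_0$ symplectic and with complete Liouville flow $\mathrm{Fl}^s$, and a diffeomorphism $k$ of $\bar D_1$ onto a compact subset of $\hat W$, such that for $j_\tau:=\mathrm{Fl}^{-\tau}\circ k$: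

(a) $j_\tau^*\hat\omega_0=e^{-\tau}\omega_{\varphi_1}$; $j_\tau(\bar D_1)\subset D_0$ for large $\tau$; and $j_\tau:\bar D_1\to\hat W$ is a homotopy equivalence.

(b) Suppose $\bar D_0,\bar D_1\subset\chi(B)$, let $\Omega_B=\chi_*\Omega$, and let $N$ be as in Theorem B. For a connected orientable closed $\omega_{\varphi_1}$-Lagrangian $Q\subset D_1$ and $\tau$ with $j_\tau(Q)\subset D_0$,
$$j_\tau^*\,m_{\Omega_B}(j_\tau(Q))-m_{\Omega_B}(Q)\in N\cdot\operatorname{im}\big(H^1(\bar D_1;\mathbb Z)\to H^1(Q;\mathbb Z)\big).$$

To picture the completion, take the closed unit ball with $\varphi_0=|z|^2-1$. Flowing along $X=\tfrac12z$ from the unit sphere for time $s$ multiplies by $e^{s/2}$, so $\hat W$ is $\mathbb C^n$ with the form $4\omega_{std}$, and $\mathrm{Fl}^{-\tau}$ is multiplication by $e^{-\tau/2}$.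

*Proof.*

**Step 1: the domains move by an ambient isotopy in $V_{reg}$.** We must know that the fillings $D_t$ do not change abruptly or meet singular points. By isotopy extension in $V_{reg}$ there are compactly supported diffeomorphisms $H_t$ of $V_{reg}$, smooth in $t$, with $H_0=\mathrm{id}$ and $H_t|_{M_0}=F_t$. Extended by the identity over $\operatorname{sing}(V)$, they are homeomorphisms of $V$. Let $D_t$ be the domains of the spc isotopy; for $t=0,1$ they are the given ones by Lemma 4. Since $H_t(D_0)$ is a relatively compact domain with boundary $M_t$, Lemma 4 gives $H_t(D_0)=D_t$. So $\bar D_t=H_t(\bar D_0)\subset V_{reg}$ for all $t$.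

**Step 2: a smooth family of strictly psh defining functions.** Strict pseudoconvexity gives such functions near $M_t$ only; we extend them over $\bar D_t$ and match the ends.

Let $\rho_0$ be a defining function of $D_0$ near $M_0$ and $\rho_t=\rho_0\circ H_t^{-1}$, a defining function of $D_t$. Its Levi form on $T^{1,0}M_t$ is positive definite. The complex Hessian of $e^{C\rho_t}$ is $Ce^{C\rho_t}$ times the complex Hessian of $\rho_t$ plus $C|\partial\rho_t(\cdot)|^2$. For $C$ large, uniformly in $t$ by compactness, $\sigma_t=e^{C\rho_t}-1$ is therefore strictly psh at $M_t$, hence also on the compact collar $\{-\delta\le\rho_t\le0\}\subset\bar D_t$ for some $\delta>0$ independent of $t$. Put $\beta=1-e^{-C\delta}>0$, so $\sigma_t=-\beta$ on $\{\rho_t=-\delta\}$. Put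
$$q=\eta|z|^2-\beta/2,$$
with $|z|^2$ restricted from $\mathbb C^\ell$ and $\eta>0$ so small that $\eta\sup_{\bigcup_t\bar D_t}|z|^2\le\beta/4$. Then $q$ is strictly psh on $V_{reg}$. On $M_t$ we have $q\le-\beta/4<0=\sigma_t$, and on $\{\rho_t=-\delta\}$ we have $q\ge-\beta/2>-\beta=\sigma_t$.

Let $\max_\kappa(x,y)=\frac{x+y}2+f\big(\frac{x-y}2\big)$ with $f$ smooth, convex and even, and $f(u)=|u|$ for $|u|\ge\kappa/2$, where $0<\kappa<\beta/8$. This function is smooth and convex, its partial derivatives $\frac12(1\pm f')$ are nonnegative with sum $1$, and it equals $\max(x,y)$ if $|x-y|\ge\kappa$. Applied to two strictly psh functions it gives a strictly psh function: the Levi form is a convex combination of the two Levi forms plus a nonnegative term from the Hessian of $\max_\kappa$. Put $\tilde\varphi_t=\max_\kappa(\sigma_t,q)$ on $\{-\delta\le\rho_t\le0\}$ and $\tilde\varphi_t=q$ on the rest of $\bar D_t$. Near $\{\rho_t=-\delta\}$ the first formula gives $q$, so $\tilde\varphi_t$ is a smooth family of strictly psh functions on $\bar D_t$. Near $M_t$ it equals $\sigma_t$.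

The functions $(1-s)\varphi_0+s\tilde\varphi_0$ on $\bar D_0$ are strictly psh, vanish on $M_0$ and have positive outward derivative there; similarly for $\tilde\varphi_1,\varphi_1$ on $\bar D_1$. Concatenate the three families, with $H_t$ constant during the two interpolations, and reparametrize $t$ smoothly. We obtain a smooth family $\varphi_t$, $t\in[0,1]$, strictly psh on $\bar D_t=H_t(\bar D_0)$, with $\varphi_t=0$ and positive outward derivative on $M_t$, starting at $\varphi_0$ and ending at $\varphi_1$. By (3), $X_{\varphi_t}$ points strictly outward along $M_t$: its derivative of $\varphi_t$ is positive.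

**Step 3: pull back to $W$, straighten the collar, attach the end.** We want one manifold with a family of forms that is standard at infinity.

Let $G_t=H_t|_W:W\to\bar D_t$, $\lambda_t=G_t^*\lambda_{\varphi_t}$, and let $X_t$ be the Liouville field of $\lambda_t$. It points outward along $\partial W$. For small $\delta'>0$ the collars
$$\Gamma_t(s,x)=\mathrm{Fl}^s_{X_t}(x),\qquad(s,x)\in[-2\delta',0]\times\partial W,$$
form a smooth family of embeddings. The vector fields $\partial_t\Gamma_t\circ\Gamma_t^{-1}$ vanish on $\partial W$. Multiply them by a function of the collar coordinate $s$ that is $1$ on $[-\delta',0]$ and $0$ near $-2\delta'$, extend by $0$ over $W$, and integrate. This gives diffeomorphisms $u_t$ of $W$ with $u_0=\mathrm{id}$ and $u_t\circ\Gamma_0=\Gamma_t$ on $[-\delta',0]\times\partial W$. Replace $G_t$ by $G_t\circ u_t$, so still $G_0=\mathrm{id}$, and $\lambda_t$ and $X_t$ accordingly. Now $X_t=\partial_s$ on the fixed collar $\Gamma_0([-\delta',0]\times\partial W)$. From $L_{X_t}\lambda_t=\lambda_t$ and $\lambda_t(X_t)=0$ we get $\lambda_t=e^s\alpha_t$ there, with $\alpha_t=\lambda_t|_{\partial W}$.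

Glue $[0,\infty)\times\partial W$ to $W$ along $\Gamma_0$ to form $\hat W$, and let $\hat\lambda_t$ be $\lambda_t$ on $W$ and $e^s\alpha_t$ on the end. It is smooth. Translation by $a$ in $s$ multiplies $\hat\omega_t=d\hat\lambda_t$ by $e^a$ on the end, so nondegeneracy at $s=0$ gives nondegeneracy everywhere, and $\hat\omega_t$ is symplectic. The Liouville field of $\hat\lambda_0$ is $\partial_s$ on the end and on the collar. Since it points outward along $\partial W$, the compact set $W$ is backward invariant. Hence the flow $\mathrm{Fl}^s$ is complete: backward trajectories in $W$ stay in $W$, those in the end descend at unit speed until they enter $W$, and forward trajectories that leave $W$ climb at unit speed.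

**Step 4: Moser's method, and (a).** Define $Y_t$ by $\iota_{Y_t}\hat\omega_t=-\partial_t\hat\lambda_t$. On the end, translation by $a$ multiplies both $\hat\omega_t$ and $\partial_t\hat\lambda_t$ by $e^a$, so $Y_t$ is translation invariant there. It is therefore uniformly bounded for a complete metric of product form on the end, and its flow $h_t$, $t\in[0,1]$, exists. We have
$$\tfrac{d}{dt}h_t^*\hat\omega_t=h_t^*\,d\big(\iota_{Y_t}\hat\omega_t+\partial_t\hat\lambda_t\big)=0,$$
so $h_t^*\hat\omega_t=\hat\omega_0$. Put $k=h_1^{-1}\circ G_1^{-1}:\bar D_1\to\hat W$. Then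
$$k^*\hat\omega_0=(G_1^{-1})^*(h_1^{-1})^*\hat\omega_0=(G_1^{-1})^*\hat\omega_1=\omega_{\varphi_1},$$
and $(\mathrm{Fl}^{-\tau})^*\hat\omega_0=e^{-\tau}\hat\omega_0$. This gives the formula in (a). The set $k(\bar D_1)$ is compact, so by Step 3 $\mathrm{Fl}^{-\tau}$ moves it into $\operatorname{int}W=D_0$ for large $\tau$. Finally, $G_1^{-1}:\bar D_1\to W$ and the maps $h_1^{-1},\mathrm{Fl}^{-\tau}$ of $\hat W$ are diffeomorphisms, and $W\subset\hat W$ is a homotopy equivalence. So $j_\tau$ is a homotopy equivalence, and (a) is proved.

**Step 5: data $(J_t,\Theta_t)$ on $\hat W$.** For (b) we compare phases through a family of compatible structures. Let $J_t=G_t^*J_V$ on $W$, where $J_V$ is the complex structure of $V_{reg}$. It is compatible with $\hat\omega_t=G_t^*\omega_{\varphi_t}$. Extend it to the end by translating $J_t|_{s=0}$ in the $s$-direction. Since $\hat\omega_t$ only gets multiplied by $e^s$, the extension is $\hat\omega_t$-compatible, and it is continuous, which is all that phases need. Over $W\times\{0\}$ we have the section $\Omega_B$ of $\Lambda^n_{\mathbb C}(T\hat W,J_0)^*$, since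 $W=\bar D_0\subset\chi(B)$. As $\hat W\times[0,1]$ deformation retracts to $W\times\{0\}$, it extends to a nowhere zero section $\Theta=(\Theta_t)$ of the line bundle $\Lambda^n_{\mathbb C}(T\hat W,J_t)^*$ over $\hat W\times[0,1]$.

**Step 6: compare the phases.** Since $h_t^*\hat\omega_t=\hat\omega_0$, the pairs $(h_t^*J_t,h_t^*\Theta_t)$ form a path of $\hat\omega_0$-compatible data from $(J_0,\Theta_0)$ to $(h_1^*J_1,h_1^*\Theta_1)$. Let $Q'=k(Q)$, which is $\hat\omega_0$-Lagrangian, with $h_1(Q')=G_1^{-1}(Q)$. By invariance and naturality,
$$m_{\Theta_0}(Q')=m_{h_1^*\Theta_1}(Q')=h_1^*\,m_{\Theta_1}(G_1^{-1}Q).$$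
Because $\bar D_1\subset\chi(B)$, we can write $G_1^*\Omega_B=g\,\Theta_1$ on $W$ with $g:W\to\mathbb C^*$. Then $m_{\Theta_1}(G_1^{-1}Q)=G_1^*m_{\Omega_B}(Q)-[g]|_{G_1^{-1}Q}$. The maps $\mathrm{Fl}^{-s}$, $0\le s\le\tau$, move $Q'$ through $\hat\omega_0$-Lagrangians, so the phase class for $\Theta_0$ is constant along the motion. At its end $j_\tau(Q)\subset D_0$, where $(J_0,\Theta_0)=(J_V,\Omega_B)$. Altogether
$$j_\tau^*\,m_{\Omega_B}(j_\tau Q)=k^*m_{\Theta_0}(Q')=m_{\Omega_B}(Q)-\big((G_1^{-1})^*[g]\big)\big|_Q.\tag{6}$$

**Step 7: the error term is divisible by $N$.** It remains to see $[g]\in N\,H^1(W;\mathbb Z)=N\operatorname{Hom}(H_1(W),\mathbb Z)$. Let $\gamma$ be a loop in $W$. The cylinder $(t,x)\mapsto G_t(\gamma(x))$ lies in $V_{reg}$ and both its ends lie in the ball $\chi(B)$. Cap them by discs in $\chi(B)$ to get a sphere in $X$. Over the two caps the canonical bundle is trivialized by $\Omega_B$; over the cylinder it is trivialized by $(G_t^{-1})^*\Theta_t$. At $t=0$ these agree, since $G_0=\mathrm{id}$ and $\Theta_0=\Omega_B$ on $W$; at $t=1$ they differ by the factor $g\circ\gamma$.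 So $\deg(g\circ\gamma)=\pm c_1(TX)[\text{sphere}]\in N\mathbb Z$. As $\gamma$ was arbitrary, $[g]\in N\,H^1(W;\mathbb Z)$, hence $(G_1^{-1})^*[g]\in N\,H^1(\bar D_1;\mathbb Z)$, and (6) gives (b). $\square$

## 9. The number $r$ survives: proof of Theorems A and B

Suppose $\chi(M_r)$ and $\chi(M_{r'})$ are in the same spc isotopy class in $V$. Identify $B$ with $\chi(B)$ and apply Proposition 5 with
$$D_0=D_r,\quad\varphi_0=\psi_r-\varepsilon_r^2,\qquad D_1=D_{r'},\quad\varphi_1=\psi_{r'}-\varepsilon_{r'}^2.$$
By Section 5 the torus $Q=T_{r'}$ is $\omega_{\varphi_1}$-Lagrangian and $T_r$ is $\omega_{\varphi_0}$-Lagrangian.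

**Step 1: push $T_{r'}$ into a Weinstein neighborhood of $T_r$.** By Weinstein's theorem a neighborhood of $T_r$ embeds symplectically into $T^*T^n$, with $T_r$ going diffeomorphically to the zero section. It contains $U=\{\psi_r<\varepsilon'^2\}$ for some $\varepsilon'\in(0,\varepsilon_r)$; let $\Psi:(U,\omega_{\varphi_0})\to T^*T^n$ be the restriction. By (3), $d\psi_r(X_{\varphi_0})\ge0$ on $W$. On the compact set $W\setminus U$ it is bounded below by a positive constant, because the critical set of $\psi_r$ is $T_r\subset U$. So $U$ is backward invariant, and all of $W$ flows backward into $U$ in bounded time. With Proposition 5(a), $j_\tau(Q)\subset U$ for $\tau$ large. Fix such a $\tau$ and put $L=j_\tau(Q)$. It is an $\omega_{\varphi_0}$-Lagrangian torus in $U$, since $j_\tau^*\hat\omega_0=e^{-\tau}\omega_{\varphi_1}$.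

**Step 2: $L$ projects to $T_r$ by a homotopy equivalence.** This is the hypothesis of Lemma 3. The inclusions $T_{r'}\subset\bar D_{r'}$, $T_r\subset U$ and $T_r\subset W\subset\hat W$ are homotopy equivalences, since the domains are tubes. Hence $U\subset\hat W$ is one. By Proposition 5(a), $j_\tau|_Q:Q\to\hat W$ is one, so $L\subset\hat W$ is one, and therefore $L\subset U$ is one. Let $\mathrm{pr}:T^*T^n\to T^n$ be the projection and, identifying $T^n$ with the zero section, put
$$\pi_U=(\Psi|_{T_r})^{-1}\circ\mathrm{pr}\circ\Psi:U\to T_r.$$
Since $\pi_U|_{T_r}=\mathrm{id}$ and $T_r\subset U$ is a homotopy equivalence, $\pi_U$ is its homotopy inverse. So $\pi_L:=\pi_U|_L:L\to T_r$ is a homotopy equivalence, and so is $\mathrm{pr}:\Psi(L)\to T^n$.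

**Step 3: compute the phase of $L$.** Lemma 3 gives $m_{can}(\Psi(L))=0$. Apply (4) on $(U,\omega_{\varphi_0})$ to $\Omega$ and $\Psi^*\Theta_{can}$: there is $\alpha\in H^1(U;\mathbb Z)$ with $m_\Omega(\cdot)-m_{can}(\Psi(\cdot))=\alpha|_{(\cdot)}$ on Lagrangians in $U$. For $T_r$, which goes to the zero section, this gives $\alpha|_{T_r}=m(T_r)$, so $\alpha=\pi_U^*m(T_r)$. For $L$ it gives
$$m_\Omega(L)=\pi_L^*\,m(T_r).$$

**Step 4: compare.** Insert this in Proposition 5(b):
$$A\,m(T_r)\equiv m(T_{r'})\pmod{N\,H^1(T_{r'};\mathbb Z)},\qquad A=(\pi_L\circ j_\tau|_{T_{r'}})^*:H^1(T_r;\mathbb Z)\xrightarrow{\ \cong\ }H^1(T_{r'};\mathbb Z).\tag{7}$$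
Let $e\ge1$ be an integer with $e\mid N$ (any $e\ge1$ if $N=0$). By (7), $m(T_r)$ is divisible by $e$ if and only if $m(T_{r'})$ is. As $m(T_r)=r\cdot$primitive and $m(T_{r'})=r'\cdot$primitive, this says $e\mid r\iff e\mid r'$. So $r$ and $r'$ have the same common divisors with $N$, and $\gcd(r,N)=\gcd(r',N)$.

If $N\ne1$, then $\gcd(0,N)=N\neq1=\gcd(1,N)$, so $r=0$, $r'=1$ give a counterexample in $V$. If $N=0$, then $r=r'$, so the $\chi(M_r)$ lie in pairwise different spc classes. This proves Theorem B and, with $V=\mathbb C^n$, Theorem A. $\blacksquare$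

In $\mathbb C^2$ a concrete pair consists of the boundaries of small tubes around
$$\{(ae^{i\theta},(w/a)e^{-i\theta}):\theta\in\mathbb R/2\pi,\ (w,h)\in c\},\qquad a>0,\quad a^2-|w|^2/a^2=h,$$
with $c=c_1$ (simple closed shadow) and $c=c_0$ (figure-eight shadow). They are smoothly isotopic but not spc isotopic.

## 10. Products of three-spheres: proof of Theorem C

When $3\mid n$, part (a) of Proposition 5 alone suffices, with a product of 3-spheres in place of the torus. Only the existence of a Lagrangian is used and no phase, so $c_1$ plays no role and $V$ is arbitrary. The citations are: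

- **(AR)** Ahern–Rudin (Proc. AMS 94 (1985)): there is a totally real embedded $S^3\subset\mathbb C^3$.
- **(CE)** Cieliebak–Eliashberg (Invent. Math. 199 (2015)): a compact domain in $\mathbb C^n$, $n\ge3$, which has a defining Morse function without critical points of index $>n$ is smoothly isotopic in $\mathbb C^n$ to a rationally convex domain with strictly pseudoconvex boundary.
- **(DS)** Duval–Sibony (Duke 79 (1995)), Nemirovskii; see (CE): on a rationally convex domain $\bar D_0\subset\mathbb C^n$ with strictly pseudoconvex boundary there is a strictly psh defining function $\varphi_0$ such that $\omega_{\varphi_0}$ extends to a Kähler form on $\mathbb C^n$.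
- **(G)** Gromov (Invent. Math. 82 (1985)): $(\mathbb C^n,\omega_{std})$ contains no closed embedded Lagrangian $L$ with $H^1(L;\mathbb R)=0$.

A compact set in $\mathbb C^n$ is rationally convex if through each point outside it there passes a complex algebraic hypersurface that misses it; for instance, a closed disc in $\mathbb C$ is rationally convex, since single points are such hypersurfaces. We use the notion only through (CE) and (DS).

**Step 1: the two hypersurfaces.** Let $n=3k$ and let $S\subset\mathbb C^n$ be the product of $k$ copies of the sphere in (AR), a totally real submanifold of dimension $3k=n$. Put $\psi=\operatorname{dist}(\cdot,S)^2$, $\varphi_1=\psi-\varepsilon^2$ and $D_1=\{\varphi_1<0\}$ with $\varepsilon$ small. By Lemma 2, $M_1=\partial D_1$ is spc, and by Section 5, $S$ is $\omega_{\varphi_1}$-Lagrangian.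

To use (CE) we need a defining Morse function. Let $f$ be a Morse function on $S$, pull it back by the tubular projection and multiply by a cut-off that is $1$ near $S$ and $0$ near $M_1$. Add $\eta$ times the result to $\varphi_1$. Where the cut-off is $1$, the added term is constant along normal fibers, while the radial derivative of $\psi$ is $2\psi$. So critical points there lie on $S$, are the critical points of $f$, and have index at most $\dim S=n$, because the normal directions are positive. Where the cut-off is not $1$, $d\psi$ is bounded away from $0$, and for small $\eta$ there are no critical points. By (CE), $D_1$ is smoothly isotopic in $\mathbb C^n$ to a rationally convex domain $D_0$ with spc boundary $M_0$. Take $\varphi_0$ from (DS).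

All of this, including the isotopy, lies in some ball of $\mathbb C^n$. After an affine rescaling, a coordinate ball of $V_{reg}$ receives that ball biholomorphically. We transport $D_0,D_1,\varphi_0,\varphi_1$ to $V$ by this map and keep the names. So $M_0$ and $M_1$ are spc, bound compact domains and are smoothly isotopic in $V_{reg}$.

**Step 2: $(\bar D_0,\omega_{\varphi_0})$ embeds symplectically in $(\mathbb C^n,A\,\omega_{|z|^2})$ for some $A>0$.** This step, carried out in $\mathbb C^n$, turns a Lagrangian in $D_0$ into one in standard space. By the $\partial\bar\partial$-lemma on $\mathbb C^n$ the Kähler form extending $\omega_{\varphi_0}$ is $-dd^cu$ with $u$ strictly psh on $\mathbb C^n$. Let $\bar D_0\subset B_R$, the ball of radius $R$ about $0$. Choose $A$ with $3AR^2>\max_{\bar B_{2R}}u-\min_{\bar B_{2R}}u+2$, and then $B_0$ with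
$$AR^2-B_0<\min_{\bar B_{2R}}u-1,\qquad4AR^2-B_0>\max_{\bar B_{2R}}u+1.$$
Let $u'$ be the regularized maximum $\max_\kappa$, $\kappa<1$ (Section 8, Step 2), of $u$ and $A|z|^2-B_0$ on $B_{2R}$, continued by $A|z|^2-B_0$ outside. By the two inequalities $u'=u$ on $\bar D_0$, and $u'=A|z|^2-B_0$ near $\partial B_{2R}$ and outside $B_{2R}$. So $u'$ is smooth and strictly psh on $\mathbb C^n$. The forms
$$-dd^c\big((1-s)u'+s(A|z|^2-B_0)\big),\qquad s\in[0,1],$$
are Kähler, and their $s$-derivative has the compactly supported primitive $-d^c(A|z|^2-B_0-u')$. Moser's vector field is compactly supported, so its flow exists and gives a symplectomorphism $(\mathbb C^n,-dd^cu')\to(\mathbb C^n,A\,\omega_{|z|^2})$. Restrict it to $\bar D_0$, where $-dd^cu'=-dd^cu=\omega_{\varphi_0}$.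

**Step 3: contradiction.** Suppose $M_0,M_1$ were in the same spc isotopy class in $V$. Proposition 5(a) gives, for large $\tau$, an embedding $j_\tau:\bar D_1\to D_0$ with $j_\tau^*\omega_{\varphi_0}=e^{-\tau}\omega_{\varphi_1}$. So $j_\tau(S)$ is a closed Lagrangian in $(D_0,\omega_{\varphi_0})$. By Step 2, and since $A\,\omega_{|z|^2}=4A\,\omega_{std}$ becomes $\omega_{std}$ after a dilation, there is a closed embedded Lagrangian in $(\mathbb C^n,\omega_{std})$ diffeomorphic to $(S^3)^k$. Its first cohomology vanishes, which contradicts (G). $\blacksquare$
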